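# Polynomial kernels for Vector Explanation

## Kernels in the maximum difference $\delta$ and the maximum entry $\gamma$

An instance of VECTOR EXPLANATION (VE) is a vector $\mathcal A=(a_1,\dots,a_n)\in\mathbb N_0^n$ together with $k\in\mathbb N_0$. Pad the vector with $a_0=a_{n+1}=0$ and put $d_i=a_i-a_{i-1}$ for $1\le i\le n+1$. Write $\gamma=\max_{1\le i\le n} a_i$ and $\delta=\max_{1\le i\le n+1}|d_i|$, and let $\kappa$ be the number of distinct values $|d_i|\ne 0$.

**Theorem 1.** VE has a polynomial kernel with respect to $\delta$ and a polynomial kernel with respect to $\gamma$; one and the same map serves for both.

**Theorem 2.**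
1. VE can be decided in time $(4\delta(\kappa+1)+1)^{\kappa}\cdot\mathrm{poly}(|I|)$.
2. VE has a compression of bitsize $O(\kappa^2\log(\delta+1))$, hence $O(\delta^2\log(\delta+1))$, for $\delta\ge 1$. It has a polynomial kernel with respect to the parameter $\kappa+\log(\delta+1)$.
3. VE has a compression of bitsize $O(\kappa^4+\kappa^3\log(n+2))$ for $\delta\ge1$, and a polynomial kernel with respect to $\kappa+\log(n+1)$.
4. There is a constant $\varepsilon_0>0$ such that, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, VE has no compression of bitsize $O((n+\gamma)^{\varepsilon_0})$. In particular there is none of bitsize $O(\delta^{\varepsilon_0})$ or $O(\gamma^{\varepsilon_0})$. Moreover, under the same assumption, VE has no polynomial compression (hence no polynomial kernel) with respect to $\log(\delta+1)$, $\log(\gamma+1)$, or even $\log(n+\gamma+1)$. So $\kappa$ cannot be dropped in parts 2 and 3.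

Theorem 1 and parts 1 to 3 of Theorem 2 are unconditional.

## Segments, explanations, kernels and compressions

**Definition (segment, explanation, VE).** A *segment* is a vector in $\{0,a\}^n$, for some $a\in\mathbb Z\setminus\{0\}$, in which all $a$-entries occur consecutively. An *explanation* of $\mathcal A$ is a set of segments that sum up to $\mathcal A$ componentwise. VE asks, given $\mathcal A$ and $k$, whether $\mathcal A$ can be explained by at most $k$ segments.

So we build a bar chart out of a small number of blocks, and a block may be negative. For example, $(4,3,3,4)$ is explained by the two segments $(4,4,4,4)$ and $(0,-1,-1,0)$. Here the padded vector is $(0,4,3,3,4,0)$, the differences are $4,-1,0,1,-4$, and so $\gamma=4$, $\delta=4$, $\kappa=2$.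

Two inequalities between the parameters are used all the time. First, $\kappa\le\delta$, because the nonzero absolute differences lie in $\{1,\dots,\delta\}$. Second, $\delta\le\gamma$, because entries are nonnegative and therefore $|a_i-a_{i-1}|\le\max(a_i,a_{i-1})$. Note also that $\sum_i d_i=0$.

Numbers are encoded in binary, $|I|$ is the number of bits of the instance $I$, and $\log$ is to base $2$.

**Definition (kernel, compression).** A *polynomial kernel* for a parameter $\pi$ is a polynomial-time map $I\mapsto I'$ from VE-instances to equivalent VE-instances with $|I'|+\pi(I')\le\mathrm{poly}(\pi(I))$. A *compression of bitsize $s$* is the same, except that the target may be any fixed language and the output has at most $s$ bits. It is a *polynomial compression* with respect to $\pi$ if $s$ is polynomial in $\pi$.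

The source of the problem is "On Explaining Integer Vectors by Few Homogeneous Segments". VE is NP-complete, and it is known to be fixed-parameter tractable with respect to $\delta$: it can be solved in time $f(\delta)\cdot\mathrm{poly}(|I|)$ for some function $f$. In the variant VECTOR POSITIVE EXPLANATION, where only segments with $a>0$ are allowed, there is no polynomial kernelization with respect to $\gamma$ unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. So the question is whether negative segments make a difference. Theorem 1 says that they do (under that assumption), and for both parameters. The next section shows what changes.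

## Explanations are zero-sum partitions of the differences

The purpose of this section is to replace the vector by its multiset of differences, where order plays no role.

**Definition.** For a finite multiset $S$ of integers with total sum $0$, let $p(S)$ be the maximum number of parts in a partition of $S$ into nonempty parts, each of sum $0$. Put $p(\emptyset)=0$.

For instance, $p(\{4,-1,0,1,-4\})=3$, from the parts $\{4,-4\},\{1,-1\},\{0\}$. More than three is impossible, since only the element $0$ can be a part on its own and the other four elements then form at most two parts.

**Lemma 1.** The minimum number of segments explaining $\mathcal A$ is $(n+1)-p(\{d_1,\dots,d_{n+1}\})$.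

For $(4,3,3,4)$ this gives $5-3=2$, in agreement with the example.

*Proof.* We translate segments into edges. Taking differences of padded vectors is a linear bijection onto the vectors in $\mathbb Z^{n+1}$ with coordinate sum $0$. A nonzero segment of value $a$ on the positions $i,\dots,j-1$, where $1\le i<j\le n+1$, has difference vector $+a$ at $i$, $-a$ at $j$, and $0$ elsewhere. It does not matter that an explanation is a set and not a multiset: two equal segments of value $a$ can be replaced by one of value $2a$, and repeating this terminates because the number of segments drops each time. Segments equal to the zero vector can be omitted.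

*At least $(n+1)-p$ segments are needed.* Take an explanation with $s$ segments and view each segment as an edge $ij$ of a graph on the vertex set $\{1,\dots,n+1\}$. The difference vector $d$ is the sum of the difference vectors of the edges, and each edge contributes $a-a=0$ in total to the connected component it lies in. So the sum of the $d_i$ over each component is $0$. The components thus form a zero-sum partition, and a graph with $n+1$ vertices and $s$ edges has at least $n+1-s$ components. Hence $p\ge n+1-s$.

*That many suffice.* Take a zero-sum partition with $p$ parts and consider a part with positions $i_1<\dots<i_q$. Let $P_j=d_{i_1}+\dots+d_{i_j}$, so $P_q=0$. For $j=1,\dots,q-1$ take the segment of value $P_j$ on $i_j,\dots,i_{j+1}-1$, omitting it if $P_j=0$. These segments contribute $P_1=d_{i_1}$ at position $i_1$, then $P_j-P_{j-1}=d_{i_j}$ at $i_j$ for $2\le j\le q-1$, and $-P_{q-1}=d_{i_q}$ at $i_q$ (for $q=1$ there is no segment and $d_{i_1}=0$). So a part of size $q$ costs at most $q-1$ segments, and altogether we use at most $(n+1)-p$. $\square$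

The second half needs negative segments, since the partial sums $P_j$ may be negative. With positive segments only, the order of the differences matters. The vectors $(2,0,1)$ and $(2,1,2)$ have the same multiset of differences, $\{2,-2,1,-1\}$. The first is the sum of the positive segments $(2,0,0)$ and $(0,0,1)$. In a positive explanation of $(2,1,2)$, exactly one segment covers position $2$, and it has value $1$. So position $1$ needs another segment that avoids position $2$, and position $3$ likewise, which makes at least three segments. Thus Lemma 1 is not available for VECTOR POSITIVE EXPLANATION, and Theorem 1 is compatible with the lower bound quoted above.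

## Zeros and pairs cancel, triples do not

Next we simplify the multiset of differences as far as local rules allow.

**Lemma 2.** $p(S\cup\{0\})=p(S)+1$. For $x\neq0$, $p(S\cup\{x,-x\})=p(S)+1$.

*Proof.* In both cases "$\ge$" holds, because we may add the part $\{0\}$, respectively $\{x,-x\}$.

For "$\le$" in the first case, take an optimal partition of $S\cup\{0\}$ and remove $0$ from its part. The rest of that part is empty or zero-sum, so at most one part is lost.

In the second case take an optimal partition of $S\cup\{x,-x\}$. If $x$ and $-x$ lie in the same part, removing both leaves an empty or zero-sum rest, and at most one part is lost. If $x\in P$ and $-x\in Q$ with $P\ne Q$, replace $P$ and $Q$ by the single set $(P\setminus\{x\})\cup(Q\setminus\{-x\})$. Its sum is $-x+x=0$, and it is nonempty because $P\setminus\{x\}$ has sum $-x\ne0$. Again exactly one part is lost. $\square$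

The lemma settles the smallest values of $\delta$. If $\delta=0$, the vector is zero and needs no segment. If $\delta=1$, everything cancels, and the minimum number of segments is the number of differences equal to $+1$. If $\delta=2$, then after cancelling, either nothing is left or, up to a global sign, exactly $2t$ copies of $1$ and $t$ copies of $-2$ are left. Every zero-sum part contains a $-2$, so $p=t$, attained by the parts $\{1,1,-2\}$.

More generally, suppose that two values $x>0$ and $-y<0$ remain, with multiplicities $m_1,m_2$, and let $g=\gcd(x,y)$. A zero-sum sub-multiset with $c_1$ copies of $x$ and $c_2$ copies of $-y$ satisfies $c_1x=c_2y$, so $(c_1,c_2)$ is a multiple of $(y/g,x/g)$, and $p=m_1g/y$. With three values there is a genuine choice. Take three copies each of $1$, $2$ and $-3$: the parts $\{1,1,1,-3\}$ and $\{2,2,2,-3,-3\}$ give $2$, whereas three copies of $\{1,2,-3\}$ give $3$.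

A natural hope is to continue Lemma 2 with parts of size three: find $x,y,-(x+y)$ in $S$, remove them, count one part. The proof stops at the moment when the three elements lie in three different parts. Merging these loses two parts, not one. This loss does occur. Let
$$S=\{1,4,-5\}\cup\{2,6,-8\}\cup\{-3,10,-7\}.$$
No zero and no pair $x,-x$ occurs, so every part has size at least $3$ and $p(S)=3$. Now remove the zero-sum triple $\{1,2,-3\}$. What remains is $\{4,6,10,-5,-7,-8\}$. If it split into two zero-sum parts, both would be triples, and one of them would consist of two positive elements and one negative one. But two positive elements sum to $10$, $14$ or $16$, and the negative elements are $-5,-7,-8$. So the remainder has $p=1$, and the removal rule would report $1+1=2<3$.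

So we stop cancelling after pairs and record what is left.

**Preprocessing.** From $(\mathcal A,k)$ form the differences, delete all zeros, and exhaustively delete pairs $x,-x$. Let $u$ be the number of deleted zeros plus the number of deleted pairs. Let $S$ be the remaining multiset, with distinct values $s_1,\dots,s_\ell$, multiplicities $m=(m_1,\dots,m_\ell)$, all $m_i\ge1$, and size $M=\sum_i m_i\le n+1$. Since $S$ never contains both $x$ and $-x$, the $s_i$ have distinct absolute values, and $\ell\le\kappa\le\delta$. By Lemmas 1 and 2 the minimum number of segments is $n+1-u-p(S)$, so the instance is a yes-instance if and only if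
$$p(S)\ge r,\qquad r:=n+1-k-u. \tag{1}$$
If $r\le0$ the answer is yes, and we output the instance $((0),0)$. If $r>M$ the answer is no, and we output $((1),0)$. Otherwise $1\le r\le M$; then $S$ is nonempty and consists of nonzero integers with sum $0$, so $M\ge2$. What remains is an instance of the following problem.

**Definition (HMVE).** The input consists of distinct nonzero integers $s_1,\dots,s_\ell$, multiplicities $m_1,\dots,m_\ell\ge1$ in binary with $\sum_i m_is_i=0$, and an integer $r\ge1$. The question is whether $p(S)\ge r$ for the multiset $S$ that contains each $s_i$ exactly $m_i$ times.

For example, $s=(2,-3)$, $m=(3\cdot2^h,\,2\cdot2^h)$, $r=2^h$ is a yes-instance by the two-value formula. It has $O(h+1)$ bits, although the multiset has $5\cdot2^h$ elements.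

For $v\in\mathbb Z^\ell$ write $\sigma(v)=\sum_iv_is_i$ and $|v|=\sum_iv_i$. A sub-multiset of $S$ is a vector $c$ with $0\le c\le m$ (coordinatewise); its size is $|c|$ and its sum is $\sigma(c)$.

## From exponential length to polynomially many bits

Suppose we can compute $p(S)$ in time $T\cdot\mathrm{poly}(|I|)$ for some $T=\delta^{O(\delta)}$. Then there is a standard way to get *some* kernel. If $M\ge T$, the algorithm runs in polynomial time, because $T\le M\le n+1$, and we may output the answer. If $M<T$, the multiset has fewer than $T$ elements. A vector built from them has length $\delta^{O(\delta)}$, and this is where the argument stops short: exponential length.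

Lemma 1 helps here: only the *multiset* matters, and there are at most $\delta$ distinct values. Written as values and multiplicities, an instance with $M<T$ takes about $\kappa\log T$ bits, which is polynomial in $\delta$. This shows what the algorithm must achieve: $\log T$ must be polynomial in $\delta$.

Now the instance is short, but it is an instance of HMVE and not of VE. Expanding the multiplicities would bring back the exponential length. The way out is to return through NP-completeness, and this requires that HMVE, with multiplicities in binary, lie in NP. That is not obvious: the evident certificate is the list of all parts, and in the example above there are $2^h$ of them for $O(h+1)$ input bits. Finally, a kernel for $\gamma$ must also keep the entries of the new vector small, so the return trip should start from a problem that is NP-complete with numbers in unary.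

Accordingly there are three things to prove: a fast algorithm, membership of HMVE in NP, and a reduction to VE with small numbers.

## Lattice paths close to a line: the algorithm

Throughout this section all elements of $S$ lie in $[-\delta,\delta]\setminus\{0\}$, with $\delta\ge1$ and $M\ge2$.

**Step 1: counting parts along a path.** We first express $p(S)$ in a form suited to dynamic programming. Consider lattice paths $0=v_0,v_1,\dots,v_M=m$ in $\mathbb Z^\ell$ with $v_t=v_{t-1}+e_{i_t}$, where $e_i$ is the $i$-th unit vector. Then
$$p(S)=\max_{\text{paths}}\ \#\{t\ge1:\sigma(v_t)=0\}. \tag{2}$$
Indeed, listing the elements of a zero-sum partition part after part gives a path that has $\sigma=0$ at the end of each part, so at least as many zeros as parts. Conversely, every path has a zero at $t=M$. Cutting it at all its zeros gives as many nonempty zero-sum parts as there are zeros.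

The obvious dynamic program runs over all $v$ with $0\le v\le m$. There are $\prod_i(m_i+1)$ of these, which grows like a power of $M$ with exponent depending on $\ell$. This is too slow. We must show that some optimal path visits only few possible points. The candidate region is a tube around the straight line from $0$ to $m$.

The order of the parts matters for this. Take $s=(1,2,-3)$ and $m=(4N,N,2N)$, so $M=7N$. A zero-sum part without smaller zero-sum parts is one of $(1,1,1)$, $(3,0,1)$, $(0,3,2)$: if it uses both $1$ and $2$, it contains $(1,1,1)$; otherwise it is a multiple of one of the other two. If these are used $x,y,z$ times, then $x+3y=4N$ and $x+3z=N$, so the number of parts is $x+y+z=\frac{5N+x}{3}$, and it is largest for $x=N$, $y=N$, $z=0$. If all copies of $(1,1,1)$ come first, the path passes through $(N,N,N)$, while the line at the same $|v|=3N$ is at $\frac37(4N,N,2N)$. The first coordinates differ by $\frac57N$. If the two types alternate, the path returns to the line after every two parts. Two facts make this general: parts are short, and short steps can be ordered well.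

**Step 2: irreducible parts are short.** Call a nonempty zero-sum multiset *irreducible* if it has no proper nonempty zero-sum sub-multiset.

**Lemma 3.** An irreducible zero-sum multiset $c$ of nonzero integers in $[-\delta,\delta]$ satisfies $|c|\le2\delta$.

*Proof.* List the elements greedily: if the current prefix sum is $\le0$, append a positive element; otherwise append a negative one. This is always possible while elements remain. If the prefix sum is $\le0$, the remaining elements have sum $\ge0$ and are nonzero, so one of them is positive. If the prefix sum is $>0$, the remaining sum is negative, so one of them is negative.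

All prefix sums lie in $[1-\delta,\delta]$. This holds for the empty prefix. From a prefix sum in $[1-\delta,0]$ we add a number in $[1,\delta]$ and land in $[2-\delta,\delta]$. From one in $[1,\delta]$ we subtract a number in $[1,\delta]$ and land in $[1-\delta,\delta-1]$. The interval contains $2\delta$ integers. If $|c|>2\delta$, then two of the prefix sums at the times $0,\dots,|c|-1$ coincide. The block of elements between these two times is nonempty, has at most $|c|-1$ elements and has sum $0$, which contradicts irreducibility. $\square$

For $\{3,3,-2,-2,-2\}$ the greedy order is $3,-2,-2,3,-2$, with prefix sums $0,3,1,-1,2$ before the end: five distinct integers in $[-2,3]$.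

**Step 3: ordering vectors so that partial sums stay small.** The tool is the Steinitz lemma, in the form of Grinberg and Sevast'yanov (Funct. Anal. Appl. 14, 1980). Its proof is short enough to give.

**Lemma 4 (Steinitz lemma).** If $y^1,\dots,y^N\in\mathbb R^d$ satisfy $\sum_jy^j=0$ and $\|y^j\|\le\beta$ in some norm, they can be reordered so that all partial sums have norm at most $d\beta$.

*Proof.* If $N\le d$, any order works: a partial sum of at most $d$ vectors has norm at most $d\beta$. Let $N>d$. We construct sets $A_d\subset A_{d+1}\subset\dots\subset A_N=\{1,\dots,N\}$ with $|A_j|=j$, and weights $\lambda_j:A_j\to[0,1]$ such that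
$$\sum_{i\in A_j}\lambda_j(i)=j-d,\qquad \sum_{i\in A_j}\lambda_j(i)\,y^i=0. \tag{3}$$
For $j=N$ take all weights equal to $(N-d)/N$. Suppose $A_{j+1},\lambda_{j+1}$ are given with $j\ge d$. Consider the polytope of all $\mu\in[0,1]^{A_{j+1}}$ with $\sum\mu(i)=j-d$ and $\sum\mu(i)y^i=0$. It contains $\frac{j-d}{j+1-d}\lambda_{j+1}$, so it is nonempty. Take a vertex $\mu$. At a vertex in dimension $j+1$ there are $j+1$ linearly independent active constraints. At most $d+1$ of them come from the equations, so at least $j-d$ coordinates of $\mu$ are $0$ or $1$. If no coordinate were $0$, at least $j-d$ coordinates would be $1$. The others, of which there is at least one if exactly $j-d$ coordinates equal $1$, would be positive, so the sum would exceed $j-d$. Hence $\mu(i_0)=0$ for some $i_0$. Put $A_j=A_{j+1}\setminus\{i_0\}$ and let $\lambda_j$ be the restriction of $\mu$.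

Now order the vectors so that for every $j\ge d$ the first $j$ of them are those with index in $A_j$. For $j\ge d$, by (3),
$$\Big\|\sum_{i\in A_j}y^i\Big\|=\Big\|\sum_{i\in A_j}(1-\lambda_j(i))\,y^i\Big\|\le\beta\sum_{i\in A_j}(1-\lambda_j(i))=\beta\,(j-(j-d))=d\beta.$$
For $j<d$ the partial sum has norm at most $j\beta\le d\beta$. $\square$

**Step 4: the dynamic program.** We combine the previous steps.

**Lemma 5.** Let $T:=(4\delta(\ell+1)+1)^\ell$. Then $p(S)$ can be computed with $M\cdot T\cdot\mathrm{poly}(\ell,\log M,\log\delta)$ bit operations, times a further polynomial in $\log T$ for bookkeeping.

*Proof.* Put $R=2\delta(\ell+1)$ and, for $0\le t\le M$,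
$$V_t=\Big\{v\in\mathbb Z^\ell:\ 0\le v\le m,\ |v|=t,\ \big\|v-\tfrac tMm\big\|_\infty\le R\Big\}.$$
Each coordinate of a point of $V_t$ lies in an interval of length $2R$, which contains at most $2R+1$ integers. So $|V_t|\le(2R+1)^\ell=T$.

*Claim: some path that attains the maximum in (2) satisfies $v_t\in V_t$ for all $t$.* Take a zero-sum partition $c^1,\dots,c^N$ of $S$ with $N=p(S)$ parts. Each $c^j$ is irreducible, since otherwise it could be split into two zero-sum parts. By Lemma 3, $|c^j|\le2\delta$. Let
$$y^j=c^j-\frac{|c^j|}Mm .$$
Then $\sum_jy^j=m-\frac MMm=0$. The $i$-th coordinate of $y^j$ is the difference of $c^j_i$ and $|c^j|\,m_i/M$, both in $[0,2\delta]$ because $m_i\le M$. Hence $\|y^j\|_\infty\le2\delta$. By Lemma 4 with $d=\ell$ and $\beta=2\delta$ we may number the parts so that all partial sums of the $y^j$ have norm at most $2\delta\ell$. Concatenate the parts in this order, with any order inside each part.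

After $j$ complete parts, the point $v=c^1+\dots+c^j$ satisfies $v-\frac{|v|}Mm=y^1+\dots+y^j$, of norm at most $2\delta\ell$. Inside the next part the point is $v+w$ with $0\le w\le c^{j+1}$, so $|w|\le2\delta$, and as before $\|w-\frac{|w|}Mm\|_\infty\le2\delta$. So the deviation from the line is always at most $2\delta\ell+2\delta=R$, and the path stays in the sets $V_t$. It has at least $N$ zeros, and by (2) not more than $N$. This proves the claim.

*Computation.* Start with the single reached point $0\in V_0$ and $F(0)=0$. For $t=1,\dots,M$, form all points $v'+e_i$ from reached points $v'\in V_{t-1}$, keep those in $V_t$ (the test is $|Mv_i-tm_i|\le RM$ for all $i$, and $0\le v\le m$), and set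
$$F(v)=[\sigma(v)=0]+\max_iF(v-e_i),$$
where the maximum runs over reached predecessors and $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. The points of a layer are kept in a sorted list. Finally $V_M=\{m\}$, since $0\le v\le m$ and $|v|=|m|$ force $v=m$. Every $F(v)$ is the number of zeros on an actual path from $0$ to $v$, so $F(m)\le p(S)$ by (2). By the claim, $F(m)\ge p(S)$. There are at most $(M+1)T$ points with at most $\ell$ predecessors each, and the numbers involved have length polynomial in $\log M$, $\log\delta$ and $\log(\ell+1)$. Keeping a layer sorted costs a factor polynomial in $\log T$ and $\log(\ell+1)$. $\square$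

**Proof of Theorem 2, part 1.** Preprocess. If this gives the answer, we are done; in particular this is so for $\delta=0$. Otherwise compute $p(S)$ by Lemma 5 and compare it with $r$, according to (1). Since $\ell\le\kappa$, we have $T\le(4\delta(\kappa+1)+1)^\kappa$. The numbers $\ell$, $M\le n+1$, $\log\delta$ and $\log T$ are at most $\mathrm{poly}(|I|)$. $\blacksquare$

## HMVE is in NP: few types of parts

Now we find short certificates for HMVE. Write a zero-sum partition by *types*: a type is a nonzero vector $0\le c\le m$ with $\sigma(c)=0$, and it is used some number $\lambda_c\ge 1$ of times. The multiplicities $\lambda_c$ can be written in binary, so it suffices to bound the number of types. The idea is an exchange: if two different sets of types have the same sum, trade one set for the other until some type disappears. For instance, with $s=(1,2,-3)$ we have $(4,1,2)=(1,1,1)+(3,0,1)$. A partition that uses all three types can replace every part $(4,1,2)$ by one part $(1,1,1)$ and one part $(3,0,1)$. The type $(4,1,2)$ disappears, no new type appears, and the number of parts grows.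

**Lemma 6.** HMVE $\in$ NP.

*Proof.* Let $p(S)\ge r$. Among all zero-sum partitions of $S$ with at least $r$ parts choose one with the fewest distinct types. Let $X$ be its set of types and let $\lambda_c\ge1$ be the multiplicities, so
$$\sum_{c\in X}\lambda_cc=m,\qquad\sum_{c\in X}\lambda_c\ge r. \tag{4}$$

*Bounding $|X|$.* For every $A\subseteq X$ we have $0\le\sum_{c\in A}c\le\sum_{c\in X}\lambda_cc=m$. So the subset sums take at most $\prod_i(m_i+1)$ values. Suppose $2^{|X|}>\prod_i(m_i+1)$. Then two distinct subsets of $X$ have equal sums. Removing their intersection from both gives disjoint sets $A\ne B$ with $\sum_{c\in A}c=\sum_{c\in B}c$, and we may assume $|A|\le|B|$. If $A$ were empty, then $\sum_{c\in B}c=0$; as the types are nonnegative and nonzero, $B$ would be empty too, contradicting $A\neq B$. So $A\ne\emptyset$. Let $\tau=\min_{c\in A}\lambda_c$. Decrease $\lambda_c$ by $\tau$ for $c\in A$ and increase it by $\tau$ for $c\in B$. The sum in (4) remains $m$, and the number of parts changes by $\tau(|B|-|A|)\ge0$, so it is still at least $r$. At least one type of $A$ now has multiplicity $0$, and no type outside $X$ has been added. This contradicts the choice of the partition. Hence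
$$|X|\le\sum_i\log_2(m_i+1),$$
which is polynomial in the input length.

*Certificate.* The certificate is the list of pairs $(c,\lambda_c)$, $c\in X$, in binary. All coordinates of $c$ are at most $\max_i m_i$, and $\lambda_c\le M$, so its length is polynomial. The verifier checks that $c\ne0$, $0\le c\le m$, $\sigma(c)=0$ and $\lambda_c\ge1$ for every pair, and that (4) holds. This takes polynomial time, and a list that passes describes a zero-sum partition with at least $r$ parts. $\square$

## Back to VE with small entries through 3-PARTITION

This section turns a short HMVE instance into a VE instance whose length *and* entries are small. We use that 3-PARTITION is NP-complete with numbers in unary (Garey–Johnson 1979, problem SP15): given positive integers $x_1,\dots,x_{3q}$ and $B$ with $B/4<x_i<B/2$ and $\sum x_i=qB$, can they be split into $q$ triples of sum $B$ each? For instance, with $q=1$, $B=10$, the numbers $3,3,4$ form a yes-instance.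

**Lemma 7.** There is a polynomial-time many-one reduction from HMVE to VE such that an HMVE instance of bitsize $L$ is mapped to a VE instance $I'$ with $|I'|+n'+\delta'+\gamma'\le\mathrm{poly}(L)$. The same holds for every language in NP in place of HMVE.

*Proof.* *To 3-PARTITION.* By Lemma 6, HMVE (or directly: any language in NP) reduces in polynomial time to 3-PARTITION in unary. A polynomial-time reduction writes polynomially many symbols, so $q+B\le\mathrm{poly}(L)$.

*The vector.* We build a vector whose differences are $x_1,\dots,x_{3q}$ and $q$ copies of $-B$, ordered so that the entries stay nonnegative and small. Start with $w=0$. While $w\ge B$, take the difference $-B$; while $w<B$ and some $x_i$ is unused, take the next $x_i$. From $w<B$ we move to a value below $B+\frac B2$, and from $w\in[B,\frac32B)$ to a value in $[0,\frac12B)$. So $0\le w<\frac32B$ throughout. We check that the process uses exactly the prescribed differences.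
- If $w\ge B$ after $j$ uses of $-B$, then $w+jB$ is the sum of the $x_i$ used so far, so $(j+1)B\le\sum x_i=qB$. Thus $j<q$ and a copy of $-B$ is left.
- If $w<B$ and no $x_i$ is left, then $w=qB-jB=(q-j)B$ with $0\le w<B$. So $w=0$ and $j=q$, and the process is complete.

The successive values of $w$ after the start are $4q$ numbers, of which the last is $0$. The first $4q-1$ of them form a vector $\mathcal A'\in\mathbb N_0^{n'}$ with $n'+1=4q$ and $\delta'\le\gamma'<\frac32B$. Put $k'=3q$.

*Equivalence.* By Lemma 1, $(\mathcal A',k')$ is a yes-instance if and only if $4q-p\le3q$, that is, the differences can be partitioned into at least $q$ zero-sum parts. Every zero-sum part contains a negative element, and the only negative elements are the $q$ copies of $-B$. So there are never more than $q$ parts, and there are $q$ if and only if the differences can be partitioned so that each part contains exactly one $-B$ and some $x_i$ with sum exactly $B$. Because $B/4<x_i<B/2$, two of the $x_i$ sum to less than $B$ and four to more than $B$, so there are exactly three in each part. This says precisely that the 3-PARTITION instance is a yes-instance. $\square$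

In the example $x=(3,3,4)$, $B=10$, the values of $w$ are $3,6,10,0$. The vector is $(3,6,10)$ with $k'=3$.

## Assembling the kernel

Now everything is put together, giving Theorem 1 and part 2 of Theorem 2 with the same map.

**Proof of Theorem 1 and of Theorem 2, part 2.** Given $(\mathcal A,k)$, preprocess. Either we finish with a constant-size instance, or we have an equivalent HMVE instance $(S,r)$ with $1\le r\le M$ and $M\ge2$. For $\delta=0$ the first happens: everything is deleted, the answer is yes, and the output is $((0),0)$. In the second case $1\le\ell\le\kappa\le\delta$. Compute $T=(4\delta(\ell+1)+1)^\ell$ and compare it with $M$.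

*Case $M\ge T$.* By Lemma 5, $p(S)$ is computed in time at most $M\cdot T\cdot\mathrm{poly}(|I|)\le M^2\cdot\mathrm{poly}(|I|)$, which is polynomial in $|I|$ since $M\le n+1$. Output a constant-size equivalent instance, $((0),0)$ or $((1),0)$.

*Case $M<T$.* Then all $m_i$ and $r$ are less than $T$. Since $\ell\le\delta$,
$$4\delta(\ell+1)+1\le4\delta^2+4\delta+1=(2\delta+1)^2\le(\delta+1)^4,$$
so $\log T\le4\ell\log(\delta+1)$. The HMVE instance consists of $\ell$ values of absolute value at most $\delta$ and of $\ell+1$ numbers below $T$, so its bitsize is
$$L=O\big(\ell\log(\delta+1)+(\ell+1)\log T\big)=O(\ell^2\log(\delta+1))=O(\kappa^2\log(\delta+1)). \tag{5}$$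

*The compression.* Let $\delta\ge1$, so $\kappa\ge1$. In the case $M<T$, output the HMVE instance. Whenever the answer is already known, output a constant-size HMVE instance instead: $s=(1,-1)$, $m=(1,1)$, with $r=1$ for yes and $r=2$ for no. By (5) this is a compression of bitsize $O(\kappa^2\log(\delta+1))$, and by $\kappa\le\delta$ this is $O(\delta^2\log(\delta+1))$.

*The kernels.* In the case $M<T$, apply Lemma 7 to the HMVE instance and obtain an equivalent VE instance $I'$ with
$$|I'|+n'+\delta'+\gamma'\le\mathrm{poly}(L). \tag{6}$$
The whole map runs in polynomial time. We read off the three parameters.

For $\kappa+\log(\delta+1)$: by (5), $L$ is polynomial in this parameter, and by (6) so is $|I'|$. The new parameter is bounded too, since $\kappa'\le\delta'\le\mathrm{poly}(L)$.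

For $\delta$: by (5), $L=O(\delta^2\log(\delta+1))$, so $|I'|+\delta'\le\mathrm{poly}(\delta)$.

For $\gamma$: since $\delta\le\gamma$, (6) gives $|I'|+\gamma'\le\mathrm{poly}(\delta)\le\mathrm{poly}(\gamma)$.

The constant instances $((0),0)$ and $((1),0)$ have constant size and $\delta,\gamma,\kappa\le1$, and the no-instance is output only when $\delta\ge1$, so they respect all these bounds. $\blacksquare$

## Trading $\log\delta$ for $\log n$: the Frank–Tardos theorem

Part 3 of Theorem 2 treats vectors whose differences may be astronomically large while $n$ is moderate. HMVE only asks which sub-multisets have sum zero. For example, the values $2\cdot10^6,-3\cdot10^6$ with $m=(3,2)$ behave exactly like $2,-3$. The general tool for shrinking coefficients is the following.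

**Frank–Tardos theorem** (Combinatorica 7, 1987). Given $w\in\mathbb Q^\ell$ and $N\in\mathbb N$, one can compute in polynomial time $\bar w\in\mathbb Z^\ell$ with $\|\bar w\|_\infty\le2^{4\ell^3}N^{\ell(\ell+2)}$ such that $w\cdot b$ and $\bar w\cdot b$ have the same sign for all $b\in\mathbb Z^\ell$ with $\|b\|_1\le N-1$.

Here the sign is one of $+,0,-$, so in particular $w\cdot b=0$ if and only if $\bar w\cdot b=0$.

**Proof of Theorem 2, part 3.** Preprocess. If the answer is found, output a constant-size instance. Otherwise apply the theorem with $w=(s_1,\dots,s_\ell)$ and $N=M+1$, and replace $s$ by $\bar w$, keeping $m$ and $r$.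

*The new instance is valid and equivalent.* Every sub-multiset $0\le c\le m$ has $\|c\|_1=|c|\le M=N-1$. So the zero-sum sub-multisets are the same for $s$ and $\bar w$, and hence the zero-sum partitions are the same, and $p$ is unchanged. The test vector $b=m$ shows that the new total sum is $0$. The test vectors $b=e_i$ show that the new values are nonzero. The test vectors $b=e_i-e_j$ with $i\ne j$, for which $\|b\|_1=2\le M$, show that they are distinct.

*Size.* Each $\bar w_i$ has $O(\ell^3+\ell^2\log(M+1))$ bits, and $m_i,r\le M$. The bitsize is
$$O\big(\ell(\ell^3+\ell^2\log(M+1))+(\ell+1)\log(M+1)\big)=O(\kappa^4+\kappa^3\log(n+2)),$$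
using $1\le\ell\le\kappa$ and $M\le n+1$. This is the compression; for $\delta\ge1$ we have $\kappa\ge1$, so the constant-size HMVE instances also fit the bound.

*Kernel.* Apply Lemma 7 to the new HMVE instance, of bitsize $L$, and output $((0),0)$ or $((1),0)$ if the answer is already known. We get $|I'|+\kappa'+\log(n'+1)\le\mathrm{poly}(L)$, since $\kappa'\le\delta'$. Because $n\ge1$, $\log(n+2)=O(\log(n+1))$, and $L$ is polynomial in $\kappa+\log(n+1)$. $\blacksquare$

## Lower bounds on the bitsize

Part 4 shows that one cannot go much further. We recall the notions. $\mathrm{NP/poly}$ consists of the languages decided by nondeterministic polynomial-time machines that receive, for each input length, a fixed advice string of polynomial length; $\mathrm{coNP/poly}$ consists of their complements. In an *oracle communication protocol* the first player holds the input and runs in polynomial time. The second player is computationally unbounded but does not see the input. They exchange messages, and at the end the first player decides. The cost is the number of bits sent from the first player to the second.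

**Complementary witness lemma** (Dell–van Melkebeek, J. ACM 61(4), 2014). Let $L$ be a language and $t:\mathbb N\to\mathbb N\setminus\{0\}$ polynomially bounded. If deciding whether at least one of $t(s)$ inputs of length at most $s$ belongs to $L$ has an oracle communication protocol of cost $O(t(s)\log t(s))$, then $\overline L\in\mathrm{NP/poly}$.

A compression is a special case of such a protocol. The first player sends the compressed string; the second player, who knows the fixed target language, answers with one bit. The cost is the bitsize.

**Proof of Theorem 2, part 4.** The plan is to pack many SAT formulas into one VE instance with small $n+\gamma$, so that a very strong compression would violate the lemma.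

*Choice of $\varepsilon_0$.* Take $L=\mathrm{SAT}$ and $t(s)=s$ (for $s\ge1$). The language "at least one of the given formulas is satisfiable" is in NP, and $s$ formulas of length at most $s$ form an input of $O(s^2)$ bits. By the last sentence of Lemma 7 there are constants $C,c\ge1$ such that $s$ formulas of length at most $s$ are mapped in polynomial time to one VE instance, equivalent to their disjunction, with
$$n+\gamma\le Cs^{2c}.$$
Put $\varepsilon_0=1/(2c)$.

*The bound for $n+\gamma$.* Suppose VE has a compression of bitsize $O((n+\gamma)^{\varepsilon_0})$. Applying it to the instance above gives a protocol of cost $O((Cs^{2c})^{1/(2c)})=O(s)$, which is $O(t(s)\log t(s))$ for $s\ge2$. By the complementary witness lemma $\overline{\mathrm{SAT}}\in\mathrm{NP/poly}$. Hence $\mathrm{SAT}\in\mathrm{coNP/poly}$, and $\mathrm{NP}\subseteq\mathrm{coNP/poly}$ because SAT is NP-complete.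

*The other parameters.* Since $\delta\le\gamma\le n+\gamma$ and $n\ge1$, a compression of bitsize $O(\delta^{\varepsilon_0})$ or $O(\gamma^{\varepsilon_0})$, even up to an additive constant, is one of bitsize $O((n+\gamma)^{\varepsilon_0})$. The same is true of a compression whose bitsize is polynomial in $\log(\delta+1)$, $\log(\gamma+1)$ or $\log(n+\gamma+1)$: all three are at most $\log(n+\gamma+1)$, and a fixed polynomial in $\log(x+1)$ is $O(x^{\varepsilon_0})$ for $x\ge1$. A polynomial kernel is in particular a polynomial compression, so polynomial kernels are excluded as well.

*Why $\kappa$ is needed.* Dropping $\kappa$ from the parameter in part 2 leaves $\log(\delta+1)$, which has just been excluded. Dropping it in part 3 leaves $\log(n+1)\le\log(n+\gamma+1)$, and a polynomial compression with respect to $\log(n+1)$ would be one with respect to $\log(n+\gamma+1)$. So under the assumption $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$ neither can be done. $\blacksquare$
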